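\title{The optimal concentration rate for the number of vertices of a random polytope in the ball}

\begin{abstract}
Let $N_n$ be the number of vertices of the convex hull of $n$ independent uniform points in the unit ball of $\mathbb{R}^d$, $d\ge 2$, and let $\beta=\frac{d-1}{d+1}$. We prove that for every $\varepsilon>0$ the probability that $N_n/\mathbb{E}N_n$ differs from $1$ by more than $\varepsilon$ lies between $e^{-C_\varepsilon n^\beta}$ and $e^{-c_\varepsilon n^\beta}$ for large $n$, and that the same holds for a Poisson sample. This confirms a conjecture on the optimal concentration rate. We also give two-sided bounds for the lower and the upper tail. The proof replaces the number of vertices by a sum of about $n^\beta$ bounded local terms. The replacement is allowed to fail in a small fraction of all directions, and the metric entropy of the space of convex sets shows that few vertices lie there.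
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $d\ge2$, let $B$ be the closed unit ball of $\mathbb{R}^d$ and $\omega_d$ its volume. We consider two models of a random polytope in $B$. In the \emph{binomial model}, $U_1,\dots,U_n$ are independent and uniformly distributed in $B$, $H_n$ is their convex hull and $N_n$ is the number of vertices of $H_n$. In the \emph{Poisson model}, $t>0$ and $X_t$ is a Poisson point process with intensity measure $(t/\omega_d)\mathbf{1}_B(x)\,dx$: the number of points in a Borel set $A\subset B$ is Poisson with mean $t\operatorname{vol}(A)/\omega_d$, and the restrictions of $X_t$ to disjoint Borel sets are independent. We write $\tilde H_t$ for the convex hull of $X_t$ and $\tilde N_t$ for its number of vertices, with $\tilde N_t=0$ if $X_t=\emptyset$. Given that $X_t$ has exactly $n$ points, these are distributed as $U_1,\dots,U_n$.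

Throughout,
\[
\beta=\frac{d-1}{d+1},\qquad M_t=t^\beta .
\]
It is known that there is a constant $c_d>0$ with
\begin{equation}\label{eq:mean}
\mathbb{E}N_n\sim c_d\,n^{\beta}\quad(n\to\infty),\qquad \mathbb{E}\tilde N_t\sim c_d\,t^{\beta}\quad(t\to\infty).
\end{equation}
How unlikely is it that the number of vertices differs from its mean by a fixed proportion? If this probability behaves like $\exp(-n^{\gamma+o(1)})$, then $\log(-\log \mathbb{P})/\log n$ tends to $\gamma$, so this quotient measures the rate of concentration. It is known that for each $\varepsilon>0$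
\begin{align}
\liminf_{n\to\infty}\frac{1}{\log n}\log\Big(-\log\mathbb{P}\Big\{\Big|\frac{N_n}{\mathbb{E}N_n}-1\Big|>\varepsilon\Big\}\Big)&\ge \frac{d-1}{3d+5}=1-\frac{2d+6}{3d+5},\label{eq:known1}\\
\liminf_{t\to\infty}\frac{1}{\log t}\log\Big(-\log\mathbb{P}\Big\{\Big|\frac{\tilde N_t}{\mathbb{E}\tilde N_t}-1\Big|>\varepsilon\Big\}\Big)&\ge \frac{d-1}{3d+5}.\label{eq:known2}
\end{align}
The \emph{optimal value} in \eqref{eq:known1} is the largest $\gamma$ such that the left-hand side is at least $\gamma$ for every $\varepsilon>0$; the optimal value in \eqref{eq:known2} is defined in the same way. The authors of \cite{LD} believe that $\frac{d-1}{3d+5}$ is not optimal and conjecture that the optimal value is $\beta$, the exponent in \eqref{eq:mean}.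

The guess comes from a count of scales. A cap cut off from $B$ by a hyperplane and seen from the origin under angular radius $\theta$ has height about $\theta^2/2$ and base radius about $\theta$, hence volume of order $\theta^{d+1}$. A sample point is a vertex when it lies on the base of a cap containing no other sample point, and this is likely only if the expected number of points in the cap, of order $t\theta^{d+1}$, stays bounded, that is, if $\theta$ is at most of order
\[
r=r_t=t^{-1/(d+1)} .
\]
The sphere has room for about $r^{-(d-1)}=M_t$ disjoint caps of this size. So one pictures $M_t$ regions along the sphere, each contributing a bounded number of vertices on average, and distant regions nearly independent. This agrees with the order of the mean in \eqref{eq:mean}, and it suggests that a deviation of order $M_t$ costs $e^{-cM_t}$, as it does for a sum of $M_t$ independent bounded variables. The first theorem says that this is correct.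

\begin{theorem}\label{thm:main}
For every $\varepsilon>0$ there are $c_\varepsilon,C_\varepsilon>0$ such that for all large $n$, respectively $t$,
\begin{align*}
e^{-C_\varepsilon n^\beta}&\le \mathbb{P}\Big\{\Big|\frac{N_n}{\mathbb{E}N_n}-1\Big|>\varepsilon\Big\}\le e^{-c_\varepsilon n^\beta},\\
e^{-C_\varepsilon t^\beta}&\le \mathbb{P}\Big\{\Big|\frac{\tilde N_t}{\mathbb{E}\tilde N_t}-1\Big|>\varepsilon\Big\}\le e^{-c_\varepsilon t^\beta}.
\end{align*}
Consequently the lower limits in \eqref{eq:known1} and \eqref{eq:known2} are limits equal to $\beta=\frac{d-1}{d+1}$ for every $\varepsilon>0$, and the optimal value is $\frac{d-1}{d+1}$ in both cases.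
\end{theorem}

The same tools describe both tails beyond a fixed proportional deviation.

\begin{theorem}\label{thm:tails}
Let $\varepsilon>0$, with $\varepsilon<1$ in {\rm(L)}. There are $c_\varepsilon,C_\varepsilon,n_\varepsilon>0$ such that for all $n\ge n_\varepsilon$:
\begin{itemize}
\item[{\rm(L)}] for integers $d+1\le k\le(1-\varepsilon)\mathbb{E}N_n$,
\[
\exp\big(-C_\varepsilon\, nk^{-2/(d-1)}\big)\le\mathbb{P}\{N_n\le k\}\le\exp\big(-c_\varepsilon\, nk^{-2/(d-1)}\big);
\]
\item[{\rm(U)}] for integers $(1+\varepsilon)\mathbb{E}N_n\le k\le n$,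
\[
\exp\Big(-C_\varepsilon k\log\Big(2+\frac k{M_n}\Big)\Big)\le\mathbb{P}\{N_n\ge k\}\le\exp\Big(-c_\varepsilon k\log\Big(2+\frac k{M_n}\Big)\Big);
\]
\item[{\rm(U$'$)}] for integers $M_n\le k\le n$,
\[
\log\mathbb{P}\{N_n\ge k\}=-\frac{d+1}{d-1}\,k\log\frac k{M_n}+O(k),
\]
with $O(\cdot)$ depending only on $d$.
\end{itemize}
The same holds for $\tilde N_t$, with $n$ replaced by $t$ and without the restriction $k\le n$ in {\rm(U)} and {\rm(U$'$)}.
\end{theorem}

At $k=M_n$ one has $nk^{-2/(d-1)}=M_n$, so near the mean the exponents in (L) and (U) have the order found in Theorem~\ref{thm:main}. The restrictions on $k$ in the binomial model cannot be dropped: $d+1\le N_n\le n$ almost surely when $n\ge d+1$. For $d=1$ there is nothing to prove, since then $N_n=2$ almost surely for $n\ge2$.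

Section~\ref{sec:caps} collects the geometry of caps, and Section~\ref{sec:disc} shows the three steps of the proof in the disc. Section~\ref{sec:entropy} bounds the probability of many vertices from above and below. Section~\ref{sec:conc} is the core of the paper: the concentration of $\tilde N_t$ at scale $M_t$. Theorems~\ref{thm:main} and~\ref{thm:tails} are deduced in Sections~\ref{sec:proof1} and~\ref{sec:proof2}. The asymptotics \eqref{eq:mean} are used only in these two sections; \eqref{eq:known1} and \eqref{eq:known2} are not used.

\section{Caps}\label{sec:caps}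

The letters $c,C$ denote positive constants that depend only on $d$ and may change from place to place; $C_0,C_1,\dots$ depend only on $d$ and keep their value; a subscript $\varepsilon$ or $\eta$ indicates dependence on that parameter as well. The \emph{normalized volume} of a set is $\operatorname{vol}/\omega_d$, and $\#Y$ is the cardinality of $Y$. We use constantly that
\[
r^{-(d-1)}=M_t,\qquad t\,r^{d+1}=1,\qquad M_t^{1/\beta}=t,\qquad \frac1\beta=\frac{d+1}{d-1}=1+\frac2{d-1}.
\]

The unit sphere $S$ carries the angular metric $\rho(u,w)=\arccos\langle u,w\rangle$ and the surface measure $|\cdot|$; between sets, $\rho$ is the infimal distance. $D(u,\theta)$ and $\bar D(u,\theta)$ are the open and closed balls in $S$. For $u\in S$ and $0\le\theta<\pi/2$ the open and closed \emph{caps} are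
\[
K(u,\theta)=\{z\in B:\langle z,u\rangle>\cos\theta\},\qquad \bar K(u,\theta)=\{z\in B:\langle z,u\rangle\ge\cos\theta\}.
\]
The \emph{direction} of $z\ne0$ is $\hat z=z/|z|$. A subset of $S$ is \emph{$\varphi$-separated} if its points have pairwise distances at least $\varphi$. A \emph{configuration} is a finite subset of $B\setminus\{0\}$; both samples are configurations almost surely.

We recall four facts about nonempty compact convex sets $L,L'\subset\mathbb{R}^d$. The support function is $h_L(u)=\max_{z\in L}\langle z,u\rangle$, $u\in S$, and $L\subset L'$ if and only if $h_L\le h_{L'}$. The Hausdorff distance satisfies $d_H(L,L')\le\delta$ exactly when $L\subset L'+\delta B$ and $L'\subset L+\delta B$, and then $|h_L-h_{L'}|\le\delta$. If $b\notin\operatorname{int}L$ there is $u\in S$ with $h_L(u)\le\langle b,u\rangle$, and if $b\notin L$ there is $u$ with strict inequality. Finally, a point $v$ of a finite set $x$ is a vertex of $\operatorname{conv}x$ if and only if there is $u\in S$ with $\langle z,u\rangle<\langle v,u\rangle$ for all $z\in x\setminus\{v\}$.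

\begin{lemma}\label{lem:pack}
Let $0<\varphi\le\pi$ and $a\ge0$.
\begin{itemize}
\item[{\rm(a)}] $c\varphi^{d-1}\le|D(u,\varphi)|\le C\varphi^{d-1}$.
\item[{\rm(b)}] If $Y\subset S$ is a maximal $\varphi$-separated set, every point of $S$ is at distance less than $\varphi$ from a point of $Y$, and $c\varphi^{-(d-1)}\le\#Y\le C\varphi^{-(d-1)}$.
\item[{\rm(c)}] A $\varphi$-separated set has at most $C(1+a)^{d-1}$ points in any closed ball of radius $a\varphi$.
\end{itemize}
\end{lemma}

\begin{proof}
We have $|D(u,\varphi)|=(d-1)\omega_{d-1}\int_0^\varphi\sin^{d-2}\psi\,d\psi$. The upper bound in (a) follows from $\sin\psi\le\psi$, the lower bound from $\sin\psi\ge2\psi/\pi$ on $[0,\varphi/2]$. A point at distance at least $\varphi$ from all of $Y$ could be added to $Y$; so the balls $D(y,\varphi)$ cover $S$, and $|S|\le C\varphi^{d-1}\#Y$. The balls $D(y,\varphi/2)$ are disjoint, which gives the upper bound in (b). In (c) these disjoint balls lie in a ball of radius $(a+1)\varphi$, whose measure is at most $C((a+1)\varphi)^{d-1}$, also when the radius exceeds $\pi$.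
\end{proof}

\begin{lemma}\label{lem:cap}
Let $u,w\in S$ and $0\le\theta,\varphi<\pi/2$.
\begin{itemize}
\item[{\rm(a)}] $\operatorname{vol}K(u,\theta)=\operatorname{vol}\bar K(u,\theta)=\omega_{d-1}\int_0^\theta\sin^d\psi\,d\psi$ lies between $c\theta^{d+1}$ and $C\theta^{d+1}$.
\item[{\rm(b)}] If $z\in\bar K(u,\theta)$, then $z\neq0$ and $\hat z\in\bar D(u,\theta)$; if $z\in K(u,\theta)$, then $\hat z\in D(u,\theta)$. Hence caps over disjoint spherical balls are disjoint.
\item[{\rm(c)}] If $\bar D(w,\varphi)\subset D(u,\theta)$, then $\bar K(w,\varphi)\subset K(u,\theta)$.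
\item[{\rm(d)}] If $K(u,\theta)$ contains a point of a configuration $x$, it contains a vertex of $\operatorname{conv}x$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The slice at height $\cos\psi$ is a $(d-1)$-dimensional ball of radius $\sin\psi$; integrate in the height and use $2\psi/\pi\le\sin\psi\le\psi$.
(b) Since $\langle z,u\rangle\ge\cos\theta>0$ and $|z|\le1$, we have $\langle\hat z,u\rangle\ge\langle z,u\rangle$.
(c) Let $z\in\bar K(w,\varphi)$. As $d\ge2$, there is a line through $z$ orthogonal to $w$. It meets $B$ in a segment containing $z$ whose endpoints $z_\pm$ lie on $S$ and satisfy $\langle z_\pm,w\rangle=\langle z,w\rangle\ge\cos\varphi$. So $z_\pm\in\bar D(w,\varphi)\subset D(u,\theta)\subset K(u,\theta)$, and $K(u,\theta)$ is convex.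
(d) The linear function $\langle\cdot,u\rangle$ attains its maximum over $\operatorname{conv}x$ at a vertex, and this maximum exceeds $\cos\theta$.
\end{proof}

\section{The argument in the disc}\label{sec:disc}

Let $d=2$, so that $\beta=\frac13$, $r=t^{-1/3}$ and $M=M_t=t^{1/3}$, and consider the Poisson model $X=X_t$. A cap of angular radius $\theta$ has area $\theta-\sin\theta\cos\theta\sim\frac23\theta^3$ as $\theta\to0$. Nothing in this section is used later; it shows which three estimates are needed.

\smallskip
\emph{Forcing vertices.} For $k\ge3$ let $u_1,\dots,u_k$ be equally spaced on the circle. The caps $K(u_j,\pi/k)$ are disjoint, with normalized area $p_k\sim 2\pi^2/(3k^3)$. By Lemma~\ref{lem:cap}(d) every occupied cap contains a vertex, so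
\begin{equation}\label{eq:disc1}
\mathbb{P}\{\tilde N_t\ge k\}\ge(1-e^{-tp_k})^k .
\end{equation}
For $k=\lceil AM\rceil$ with $A$ fixed, $tp_k\to 2\pi^2/(3A^3)$, and the right-hand side is at least $e^{-C_AM}$. Taking $A>(1+\varepsilon)c_2$ shows that no rate above $\frac13$ is possible. The work lies in the opposite inequality.

\smallskip
\emph{Locality.} Fix $\ell\geq 1$, divide the circle into $q=\lceil2\pi M/\ell\rceil$ closed arcs $J_1,\dots,J_q$ of length $\lambda=2\pi/q\sim\ell r$, and let the \emph{test cap} $K_a$ be the closed cap over $J_a$. Let $v\in X$ and suppose that every $K_a$ with $J_a\subset\bar D(\hat v,2\lambda)$ is occupied. Consider a cap $K(u,\theta)$ with $v$ on its chord that contains no point of $X$ with direction in $\bar D(\hat v,4\lambda)$. The open arc $D(u,\theta)$ has $\hat v$ in its closure, so it contains an open arc of length $\theta$ with endpoint $\hat v$. If $\theta>2\lambda$, that arc contains some $J_a\subset\bar D(\hat v,2\lambda)$, so $K(u,\theta)$ contains $K_a$ by Lemma~\ref{lem:cap}(c) and hence a point of $X$ with direction in $J_a$, which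 was excluded. Thus $\theta\le2\lambda$, all directions in the cap are within $4\lambda$ of $\hat v$, and the cap is empty. Near occupied test caps, a window of angular radius $4\lambda$ decides whether $v$ is a vertex.

Two test caps share at most a point of the circle, so they are empty independently, each with probability $e^{-tp}$, where $tp\to\ell^3/(12\pi)$. Here is the first difficulty. For fixed $\ell$ a positive fraction of the test caps is typically empty. To exclude empty test caps altogether, up to probability $e^{-cM}$, one would need $\ell^3\ge cM$. This leaves $q\le Ct^{2/9}$ windows, and for a sum of $q$ independent terms of range $\ell$ and a deviation of order $M\approx \ell q$, Hoeffding's inequality gives only $e^{-cq}$. So we keep $\ell$ fixed and tolerate a small fraction $s$ of empty test caps: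
\[
\mathbb{P}\{\text{at least }sq\text{ test caps are empty}\}\le 2^qe^{-tp\,sq}=\exp\Big(M\Big(\frac{2\pi\log2}{\ell}-\frac{s\ell^2}{6}+o(1)\Big)\Big),
\]
which is at most $e^{-M}$ once $\ell$ is a large constant depending on $s$.

\smallskip
\emph{Crowding.} The second difficulty is that the tolerated directions might carry many vertices, and that the number of vertices in one window is not bounded. Both are settled if, up to probability $e^{-M}$, no small set of directions carries $\eta M$ vertices. Counting sample points does not help, since a sector of fixed opening contains of order $t$ of them; convex position has to be used. By a theorem of Bronshtein (Section~\ref{sec:entropy}) there are $e^{Ck}$ polygons $Q$ such that every convex subset of the disc is within Hausdorff distance $\delta=k^{-2}$ of one of them. All vertices of the hull then lie in a strip of width of order $\delta$ along $\partial Q$. The part of the strip with directions in $A\subset S$ has area at most $C\delta|A|$ when the hull contains $\frac12B$, and it receives $k$ points with probability at most $(Ct\delta|A|/k)^k$.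 Altogether $k$ vertices in directions $A$ cost at most $(C|A|\,t/k^3)^k$. For $A=S$ and $k\geq M$ this matches \eqref{eq:disc1}, which is at least $(c\,t/k^3)^k$. For $k=\eta M$ it equals $(C|A|/\eta^3)^{\eta M}$, and for small $|A|$ this beats a union bound over the $e^{CM}$ sets $A$ that are unions of arcs from a partition at scale $r$.

\section{The probability of many vertices}\label{sec:entropy}

We use the following elementary inequalities. From $e^k\ge k^k/k!$ and $\binom nk=\prod_{j<k}\frac{n-j}{k-j}\ge(n/k)^k$ we get
\begin{equation}\label{eq:fact}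
k!\ge(k/e)^k,\qquad \frac{n!}{(n-k)!}=\binom nk\,k!\ge(n/e)^k\qquad(1\le k\le n).
\end{equation}
Since $\mathbb{P}\{\operatorname{Poi}(\mu)\ge k\}=e^{-\mu}\sum_{i\ge0}\mu^{k+i}/(k+i)!\le\mu^k/k!$ and $\mathbb{P}\{\operatorname{Bin}(n,p)\ge k\}\le\binom nkp^k\le (np)^k/k!$,
\begin{equation}\label{eq:tails}
\mathbb{P}\{\operatorname{Poi}(\mu)\ge k\}\le(e\mu/k)^k,\qquad \mathbb{P}\{\operatorname{Bin}(n,p)\ge k\}\le(enp/k)^k .
\end{equation}
The function $1-x-e^{-2x}$ is concave and nonnegative at $0$ and $\frac12$, so
\begin{equation}\label{eq:exp}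
1-x\ge e^{-2x}\qquad(0\le x\le\tfrac12).
\end{equation}

\subsection{Upper bounds from metric entropy}

The hull is random, so the strip along its boundary is random too, and \eqref{eq:tails} does not apply to it. We replace the hull by a member of a deterministic family. Bronshtein's theorem \cite{Br} states that for small $\delta$ the space of nonempty compact convex subsets of $B$ can be covered by at most $\exp(C\delta^{-(d-1)/2})$ sets of $d_H$-diameter at most $2\delta$. It is convenient to have polytopes.

\begin{lemma}\label{lem:net}
There are $\delta_0,C_0>0$ such that for $0<\delta\le\delta_0$ there is a family $\mathcal{Q}_\delta$ of at most $\exp(C_0\delta^{-(d-1)/2})$ polytopes $Q\subset B$, of any dimension, such that every nonempty compact convex $L\subset B$ satisfies $d_H(L,Q)\le\delta$ for some $Q\in\mathcal{Q}_\delta$.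
\end{lemma}

\begin{proof}
Take Bronshtein's covering with $\delta/3$ in place of $\delta$. Choose a convex set $L'$ in each covering set, and let $Q\subset L'$ be the convex hull of a finite subset of $L'$ that comes within $\delta/3$ of every point of $L'$. If $L$ lies in the same covering set, $d_H(L,Q)\le\frac23\delta+\frac13\delta$.
\end{proof}

A smaller $\delta$ makes the strips thinner and the family larger. For $k$ vertices we take the precision at which the family costs only a constant factor per vertex:
\begin{equation}\label{eq:delta}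
\delta=k^{-2/(d-1)},\qquad \#\mathcal{Q}_\delta\le e^{C_0k},\qquad \delta/k=k^{-1/\beta}.
\end{equation}
Fix $k_0=k_0(d)$ such that $\delta\le\min(\delta_0,\frac14)$ for $k\ge k_0$.

\begin{lemma}\label{lem:upper}
There is $C$ such that for all integers $k\ge k_0$,
\[
\mathbb{P}\{\tilde N_t\ge k\}\le(C\,t\,k^{-1/\beta})^k\quad(t>0),\qquad \mathbb{P}\{N_n\ge k\}\le(C\,n\,k^{-1/\beta})^k\quad(n\ge k).
\]
\end{lemma}

\begin{proof}
For $Q\in\mathcal{Q}_\delta$ let
\[
T_Q=\big((Q+\delta B)\setminus Q\big)\cup\{z\in Q:\operatorname{dist}(z,\partial Q)\le\delta\}.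
\]

\emph{The vertices lie in some $T_Q$.} Let the hull $H$ be nonempty, let $Q\in\mathcal{Q}_\delta$ satisfy $d_H(H,Q)\le\delta$, and let $z$ be a vertex of $H$, with $h_H(u)=\langle z,u\rangle$ for some $u\in S$. Then $z\in Q+\delta B$. Suppose $z\in Q$ and $\operatorname{dist}(z,\partial Q)>\delta'>\delta$. The ball $z+\delta'B$ is connected, meets $Q$ and misses $\partial Q$, so it lies in $Q$. Then $h_Q(u)\ge\langle z,u\rangle+\delta'>h_H(u)+\delta$, which contradicts $d_H(H,Q)\le\delta$. Hence $z\in T_Q$.

\emph{The outer part of $T_Q$.} Steiner's formula reads $\operatorname{vol}(Q+\delta B)=\sum_{j=0}^d\omega_{d-j}V_j(Q)\,\delta^{d-j}$, where $\omega_0=1$ and the intrinsic volumes $V_j$ are monotone under inclusion of compact convex sets; $V_d$ is the volume, and $2V_{d-1}$ is the surface area if the interior is nonempty. Comparing the terms $j<d$ for $Q$ and for $B$ gives $\operatorname{vol}((Q+\delta B)\setminus Q)\le\omega_d((1+\delta)^d-1)\le C\delta$.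

\emph{The inner part of $T_Q$.} If $Q$ has empty interior, this part has volume $0$. Otherwise let $z\in\operatorname{int}Q$ with $\operatorname{dist}(z,\partial Q)\le\delta$, let $p$ be a nearest point of $\partial Q$, and let $F$ be a facet containing $p$, with outer unit normal $u_F$. The ball of radius $|p-z|$ around $z$ lies in $Q$, hence on one side of the hyperplane of $F$, and it contains the point $p$ of this hyperplane. So $p-z=|p-z|u_F$, and $z$ lies in the prism $F-[0,\delta]u_F$. The prisms have total volume $\delta\sum_F\operatorname{vol}_{d-1}(F)=2\delta V_{d-1}(Q)\le2\delta V_{d-1}(B)$.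

Thus $\operatorname{vol}T_Q\le C\delta$. If there are at least $k$ vertices, some $T_Q$ contains at least $k$ sample points. By \eqref{eq:tails} and \eqref{eq:delta} this has probability at most $e^{C_0k}(Ct\delta/k)^k=(Ce^{C_0}\,t\,k^{-1/\beta})^k$, with $n$ in place of $t$ in the binomial model.
\end{proof}

Since $tk^{-1/\beta}=(M_t/k)^{1/\beta}$, the bound is useful as soon as $k$ is a large multiple of $M_t$, and there it is of the form $e^{-Ck}$. A family of size $e^{Ck\log k}$ would therefore be too large; the exact form of Bronshtein's bound matters.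

The next lemma localizes the estimate to a set of directions. To gain the factor $|A|$ we measure the strip radially, and for this the hull must contain a ball around the origin.

\begin{lemma}\label{lem:local}
There is $C$ such that for all integers $k\ge k_0$, all $t>0$ and all Borel sets $A\subset S$,
\[
\mathbb{P}\big\{\tfrac12B\subset\tilde H_t,\ \tilde H_t\text{ has at least }k\text{ vertices }v\text{ with }\hat v\in A\big\}\le(C\,|A|\,t\,k^{-1/\beta})^k .
\]
\end{lemma}

\begin{proof}
Let $H=\tilde H_t\supset\frac12B$ and $d_H(H,Q)\le\delta\le\frac14$ with $Q\in\mathcal{Q}_\delta$. Then $h_Q\ge\frac12-\delta\ge\frac14$, so $\frac14B\subset Q$, and only such $Q$ need to be considered. By convexity,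
\[
H\subset Q+\delta B\subset Q+4\delta Q=(1+4\delta)Q,\qquad Q\subset H+\delta B\subset(1+2\delta)H .
\]
Let $R_Q(u)=\max\{s\ge0:su\in Q\}\le1$ be the radial function of $Q$ and let $v$ be a vertex of $H$. The first inclusion gives $|v|\le(1+4\delta)R_Q(\hat v)$. If $|v|<(1+2\delta)^{-1}R_Q(\hat v)$, the second gives $v\in\lambda H$ for some $\lambda<1$, and then $v\in\operatorname{int}H$ because $0\in\operatorname{int}H$; this is impossible for a vertex. So the vertices with direction in $A$ lie in the set of $z$ with $\hat z\in A$ and $(1+2\delta)^{-1}\le|z|/R_Q(\hat z)\le1+4\delta$. In polar coordinates its volume is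
\[
\int_A\frac{R_Q(u)^d}{d}\big[(1+4\delta)^d-(1+2\delta)^{-d}\big]\,du\le C\delta|A| .
\]
By \eqref{eq:tails} and \eqref{eq:delta} the probability is at most $e^{C_0k}(Ct\delta|A|/k)^k$.
\end{proof}

Lemma~\ref{lem:upper} does not follow from the case $A=S$: the condition $\frac12B\subset\tilde H_t$ fails with probability at least $\mathbb{P}\{X_t=\emptyset\}=e^{-t}$, which exceeds the bound of Lemma~\ref{lem:upper} when $k\ge t$ and $t$ is large.

\subsection{A matching lower bound}

\begin{lemma}\label{lem:lower}
There is $c\in(0,1]$ such that for $n,t\ge1$ and integers $k$,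
\[
\mathbb{P}\{N_n\ge k\}\ge(c\,n\,k^{-1/\beta})^k\quad(M_n\le k\le n),\qquad \mathbb{P}\{\tilde N_t\ge k\}\ge(c\,t\,k^{-1/\beta})^k\quad(k\ge M_t).
\]
\end{lemma}

\begin{proof}
Let $\varphi=ak^{-1/(d-1)}$ with $a=a(d)\in(0,1]$ small. By Lemma~\ref{lem:pack}(b) a maximal $\varphi$-separated set has at least $ca^{-(d-1)}k\ge k$ points; take $k$ of them, $y_1,\dots,y_k$. The caps $K_j=K(y_j,\varphi/3)$ are disjoint, with common normalized volume $p$ between $ck^{-1/\beta}$ and $Ca^{d+1}k^{-1/\beta}$. After decreasing $a$ we have $kp\le\frac12$. If all $K_j$ are occupied, there are at least $k$ vertices by Lemma~\ref{lem:cap}(d). The hypothesis $k\ge M_n$ means $nk^{-1/\beta}\le1$, so $np\le C$; likewise $tp\le C$.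

In the binomial model each $K_j$ contains exactly one point with probability
\[
\frac{n!}{(n-k)!}\,p^k(1-kp)^{n-k}\ge\Big(\frac{np}e\Big)^ke^{-2knp}\ge\Big(\frac{np}{e^{1+2C}}\Big)^k,
\]
by \eqref{eq:fact} and \eqref{eq:exp}. In the Poisson model all $K_j$ are occupied with probability $(1-e^{-tp})^k\ge(c\,tp)^k$, because $1-e^{-x}\ge cx$ on $[0,C]$ by concavity.
\end{proof}

\section{Concentration of the Poisson count}\label{sec:conc}

\begin{proposition}\label{prop:conc}
For every $\eta\in(0,1)$ there is $c_\eta>0$ such that for all large $t$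
\[
\mathbb{P}\{|\tilde N_t-\mathbb{E}\tilde N_t|>6\eta M_t\}\le e^{-c_\eta M_t}.
\]
\end{proposition}

The source of concentration is McDiarmid's inequality, which we recall with its short proof.

\begin{lemma}\label{lem:mcd}
Let $Y_1,\dots,Y_m$ be independent random elements of measurable spaces, and let $f$ be a bounded measurable function of $(Y_1,\dots,Y_m)$ that changes by at most $b$ when one coordinate is changed. Then $\mathbb{P}\{|f-\mathbb{E}f|\ge s\}\le2\exp(-2s^2/(mb^2))$ for $s>0$.
\end{lemma}

\begin{proof}
Put $g_j(y_1,\dots,y_j)=\mathbb{E}f(y_1,\dots,y_j,Y_{j+1},\dots,Y_m)$ and $\Delta_j=g_j(Y_1,\dots,Y_j)-g_{j-1}(Y_1,\dots,Y_{j-1})$, so that $f-\mathbb{E}f=\sum_j\Delta_j$. Given $Y_1,\dots,Y_{j-1}$, the variable $\Delta_j$ has mean $0$ and takes values in an interval of length at most $b$. Hoeffding's lemma states that such a variable has $\mathbb{E}e^{\lambda\Delta}\le e^{\lambda^2b^2/8}$. Conditioning successively gives $\mathbb{E}e^{\lambda(f-\mathbb{E}f)}\le e^{m\lambda^2b^2/8}$, and Markov's inequality with $\lambda=4s/(mb^2)$, applied to $f$ and $-f$, gives the claim.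
\end{proof}

Applied to $N_n$ as a function of $U_1,\dots,U_n$, the lemma fails twice. One point can destroy almost all vertices: in the plane, $n-1$ points on a short circular arc all lie in the triangle formed by the two outermost ones and the intersection of the tangents there. And even with bounded $b$ the exponent for $s\approx M_n$ would be $M_n^2/n=n^{2\beta-1}$, smaller than $n^\beta$. The exponent $M$ requires $m\approx M$ independent variables and bounded $b$. The Poisson model provides the first, by cutting the ball into about $M$ sectors. For the second we build a substitute $\Phi$ for $\tilde N_t$ that is a sum of bounded local terms for \emph{every} configuration and is close to $\tilde N_t$ outside an event of probability $4e^{-M}$.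

Fix $\eta\in(0,1)$ and write $M=M_t$, $X=X_t$. Four parameters $\Lambda,\sigma,\ell,\kappa$ will be chosen in this order, depending on $d$ and $\eta$ but not on $t$; the constants $c,C,C_j$ do not depend on them. We assume $\ell\ge1$ and $\ell r\le1$.

\subsection{Cells, windows and test caps}

Let $p_1,\dots,p_m$ be a maximal $r$-separated set in $S$, and let the \emph{cell} $S_i$ consist of the points of $S$ whose nearest point among $p_1,\dots,p_m$ is $p_i$, ties being broken by the index. By Lemma~\ref{lem:pack},
\begin{equation}\label{eq:cells}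
p_i\in S_i\subset\bar D(p_i,r),\qquad cM\le m\le CM,\qquad|S_i|\le Cr^{d-1}=C/M .
\end{equation}
The sectors $\Sigma_i=\{z\in B\setminus\{0\}:\hat z\in S_i\}$ partition $B\setminus\{0\}$, so the configurations $X\cap\Sigma_i$, $1\le i\le m$, are independent. The \emph{window} of $i$ is
\[
W_i=\bigcup_{j\in I(i)}\Sigma_j,\qquad I(i)=\{j:\rho(S_i,S_j)\le4\ell r\}.
\]
If $j\in I(i)$, then $\rho(p_i,p_j)\le4\ell r+2r\le6\ell r$. By Lemma~\ref{lem:pack}(c),
\begin{equation}\label{eq:overlap}
\text{each }j\text{ belongs to at most }C\ell^{d-1}\text{ of the sets }I(i).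
\end{equation}

Let $y_1,\dots,y_q$ be a maximal $(\ell r/4)$-separated set, and let the \emph{test caps} be $K_a=\bar K(y_a,\ell r/4)$. Since $\ell\ge1$, we have $q\le C(\ell r)^{-(d-1)}\le CM$. The test cap $K_a$ is \emph{near} $i$ if $\rho(y_a,S_i)\le2\ell r$. The directions of its points are then within $\frac94\ell r$ of $S_i$ by Lemma~\ref{lem:cap}(b), so each of them lies in a cell $S_j$ with $j\in I(i)$, and $K_a\subset W_i$. An index $i$ is \emph{good} for a configuration $x$ if every test cap near $i$ contains a point of $x$, and \emph{bad} otherwise. Whether $i$ is good depends only on $x\cap W_i$.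

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4.5]
\fill[gray!15] (45:1) arc (45:135:1) -- cycle;
\fill[gray!70] (93:1) arc (93:119:1) -- cycle;
\draw (30:1) arc (30:150:1);
\draw (45:1) -- (135:1);
\draw[very thick] (120:1.015) arc (120:126:1.015);
\draw[dashed] (123:0.7) -- (123:1);
\fill (123:0.8431) circle (0.35pt) node[below right] {$v$};
\fill (90:1) circle (0.3pt);
\node at (89:1.06) {$u$};
\node at (106:1.07) {$K_a$};
\node at (124:1.09) {$S_i$};
\node at (70:0.86) {$K(u,\theta)$};
\end{tikzpicture}
\caption{A point $v$ with direction in the cell $S_i$ lies on the base of the cap $K(u,\theta)$ (light). If $\theta>2\ell r$, this cap contains a test cap $K_a$ of angular radius $\ell r/4$ (dark) centered within $\frac54\ell r$ of the direction of $v$.}\label{fig:cap}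
\end{figure}

\begin{lemma}\label{lem:window}
Let $i$ be good for $x$, let $v\in x\cap\Sigma_i$ and $u\in S$, and suppose that $s=\langle v,u\rangle>0$ and $\langle z,u\rangle\le s$ for all $z\in x\cap W_i$. Then $\{z\in B:\langle z,u\rangle\ge s\}\subset W_i$.
\end{lemma}

\begin{proof}
Write $s=\cos\theta$ with $\theta\in[0,\pi/2)$, so that the set in question is $\bar K(u,\theta)$. Suppose that some $z\in\bar K(u,\theta)$ is not in $W_i$. By Lemma~\ref{lem:cap}(b), $\hat z$ and $\hat v$ both lie in $\bar D(u,\theta)$. But $\hat v\in S_i$ and $\hat z\in S_j$ with $j\notin I(i)$, so $4\ell r<\rho(\hat z,\hat v)\le2\theta$, that is, $\theta>2\ell r$.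

We find a test cap near $i$ inside $K(u,\theta)$; see Figure~\ref{fig:cap}. If $\rho(\hat v,u)\le\ell r$, put $w=u$; then $\bar D(w,\ell r/2)\subset D(u,\theta)$ because $\ell r/2<\theta$. Otherwise let $w$ be the point at distance $\ell r$ from $\hat v$ on the shortest arc from $\hat v$ to $u$; then $\rho(w,u)\le\theta-\ell r$, and again $\bar D(w,\ell r/2)\subset D(u,\theta)$. In both cases $\rho(w,\hat v)\le\ell r$. Choose $a$ with $\rho(y_a,w)\le\ell r/4$. Then $\rho(y_a,S_i)\le\frac54\ell r$, so $K_a$ is near $i$, and $\bar D(y_a,\ell r/4)\subset\bar D(w,\ell r/2)\subset D(u,\theta)$, so $K_a\subset K(u,\theta)$ by Lemma~\ref{lem:cap}(c). As $i$ is good, there is $z'\in x\cap K_a$. It lies in $x\cap W_i$ and satisfies $\langle z',u\rangle>s$, a contradiction.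
\end{proof}

\subsection{The local count}

Let $N_x(i)$ be the number of vertices of $\operatorname{conv}x$ in $\Sigma_i$, so that $\tilde N_t=\sum_iN_X(i)$. A first attempt at a local version counts the vertices of $\operatorname{conv}(x\cap W_i)$ in $\Sigma_i$. But this hull also has vertices on the side facing the origin, for instance one minimizing $\langle\cdot,p_i\rangle$, and these are in general interior to $\operatorname{conv}x$. Adding the ball $\frac12B$ forces the supporting hyperplanes to pass at distance more than $\frac12$ from the origin, which is what the hypothesis $s>0$ of Lemma~\ref{lem:window} needs. So let $n_i(x)$ be the number of $v\in x\cap\Sigma_i$ with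
\[
v\notin\operatorname{conv}\big(((x\cap W_i)\setminus\{v\})\cup\tfrac12B\big).
\]
It depends only on $x\cap W_i$. It is measurable: on configurations with a given number of points it is a Borel function of the points, because by compactness the set of $(v,z_1,\dots,z_k)\in B^{k+1}$ with $v\in\operatorname{conv}(\{z_1,\dots,z_k\}\cup\frac12B)$ is closed.

\begin{lemma}\label{lem:count}
If $\frac12B\subset\operatorname{int}\operatorname{conv}x$ and $i$ is good for $x$, then $N_x(i)=n_i(x)$.
\end{lemma}

\begin{proof}
Let $v\in\Sigma_i$ be a vertex of $\operatorname{conv}x$, and let $u\in S$ satisfy $\langle z,u\rangle<\langle v,u\rangle$ for all $z\in x\setminus\{v\}$. By the first hypothesis $\langle v,u\rangle=h_{\operatorname{conv}x}(u)>\frac12$. So $\frac12B$ and $x\setminus\{v\}$ lie in the open half-space $\{\langle\cdot,u\rangle<\langle v,u\rangle\}$, and $v$ is counted in $n_i(x)$.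

Conversely, let $v$ be counted in $n_i(x)$. Strict separation from the compact convex set in the definition gives $u\in S$ with $s=\langle v,u\rangle>\frac12$ and $\langle z,u\rangle<s$ for all $z\in(x\cap W_i)\setminus\{v\}$. By the second hypothesis and Lemma~\ref{lem:window}, every $z\in x$ with $\langle z,u\rangle\ge s$ lies in $W_i$, hence equals $v$. So $v$ is a vertex of $\operatorname{conv}x$.
\end{proof}

The local count is still unbounded, and it is unreliable at bad indices. We truncate it and discard the bad indices:
\[
\Phi(x)=\sum_{i=1}^m\mathbf{1}\{i\text{ is good for }x\}\,\min(n_i(x),\kappa).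
\]

\subsection{The good event}

What is lost in passing from $\tilde N_t$ to $\Phi(X)$ are the vertices in bad cells and in cells with more than $\kappa$ vertices. Each kind will make up a fraction at most $\sigma$ of all cells, and such a set of cells will carry few vertices. Let $G$ be the event that the following four conditions hold:
\begin{itemize}
\item[(G0)] $\frac12B\subset\operatorname{int}\tilde H_t$;
\item[(G1)] $\tilde N_t\le\Lambda M$;
\item[(G2)] $\sum_{i\in J}N_X(i)\le\eta M$ for every $J\subset\{1,\dots,m\}$ with $\#J\le\sigma m$;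
\item[(G3)] at most $\sigma m$ indices are bad for $X$.
\end{itemize}

\begin{lemma}\label{lem:good}
There are $\Lambda\ge1$ depending on $d$, and $\sigma\in(0,1)$, $\ell\ge1$ depending on $d$ and $\eta$, such that $\mathbb{P}(G^c)\le4e^{-M}$ for all large $t$.
\end{lemma}

\begin{proof}
\emph{(G0).} If (G0) fails, either $X=\emptyset$ or some $b\in\frac12B$ is not interior to $\tilde H_t$, and there is $u\in S$ with $\langle z,u\rangle\le\langle b,u\rangle\le\frac12$ on $X$. In both cases some cap $K(u,\pi/3)$ is empty. Let $w_1,\dots,w_{j_0}$ be a maximal $(\pi/24)$-separated set and choose $w_j$ within $\pi/24$ of $u$. Since $\frac\pi4+\frac\pi{24}<\frac\pi3$, Lemma~\ref{lem:cap}(c) gives $\bar K(w_j,\pi/4)\subset K(u,\pi/3)$. So one of $j_0\le C$ fixed caps of fixed volume is empty, which has probability at most $Ce^{-ct}\le e^{-M}$ for large $t$, as $\beta<1$.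

\emph{(G1).} Let $k=\lceil\Lambda M\rceil$, so that $tk^{-1/\beta}\le\Lambda^{-1/\beta}$ and $k\ge k_0$ for large $t$. If (G1) fails, $\tilde N_t\ge k$, and by Lemma~\ref{lem:upper} this has probability at most $(C\Lambda^{-1/\beta})^k$. Choose $\Lambda\ge1$ with $C\Lambda^{-1/\beta}\le e^{-1}$; the bound is then $e^{-k}\le e^{-M}$.

\emph{(G2).} Let $k=\lceil\eta M\rceil$, so that $tk^{-1/\beta}\le\eta^{-1/\beta}$ and $k\ge k_0$ for large $t$. For $\#J\le\sigma m$ the set $A_J=\bigcup_{i\in J}S_i$ has $|A_J|\le C\sigma$ by \eqref{eq:cells}. There are at most $2^m\le e^{C_1M}$ sets $J$. If (G0) holds and (G2) fails, some $A_J$ contains the directions of at least $k$ vertices, so by Lemma~\ref{lem:local} the probability is at most $e^{C_1M}(C\sigma\eta^{-1/\beta})^k$. Choose $\sigma\in(0,1)$ with $C\sigma\eta^{-1/\beta}\le e^{-(C_1+1)/\eta}$. As $k\ge\eta M$, the bound is at most $e^{C_1M-(C_1+1)M}=e^{-M}$. Neither $m$ nor $\sigma$ depends on $\ell$.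

\emph{(G3).} If $K_a$ is near $i$, then $\rho(y_a,p_i)\le2\ell r+r\le3\ell r$, so by Lemma~\ref{lem:pack}(c) each test cap is near at most $C_2\ell^{d-1}$ indices. If (G3) fails, more than $\tau=\sigma m/(C_2\ell^{d-1})$ test caps are empty. Test caps overlap, so we pass to a disjoint subfamily. If $K_a\cap K_b\ne\emptyset$, then $\rho(y_a,y_b)\le\ell r/2$ by Lemma~\ref{lem:cap}(b); since the $y_a$ are $(\ell r/4)$-separated, each test cap meets at most $C_3$ others. Pick an empty test cap, discard those that meet it, and repeat: this yields at least $\tau/(C_3+1)$ pairwise disjoint empty test caps. A test cap is empty with probability at most $\exp(-ct(\ell r)^{d+1})=e^{-c\ell^{d+1}}$, and for disjoint caps these events are independent. A union bound over the at most $2^q\le e^{CM}$ families of pairwise disjoint test caps with at least $\tau/(C_3+1)$ members bounds the probability by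
\[
2^q\exp\Big(-\frac{c\,\ell^{d+1}\tau}{C_3+1}\Big)\le\exp\big(CM-c\,\sigma\ell^2M\big),
\]
since $\ell^{d+1}\tau=\ell^2\sigma m/C_2$ and $m\ge cM$. This is at most $e^{-M}$ if $\ell$ is large enough in terms of $\sigma$. One empty test cap spoils $\ell^{d-1}$ cells but costs $\ell^{d+1}$ in the exponent; the surplus $\ell^2$ is what makes the choice possible.
\end{proof}

Finally choose $\kappa>0$, depending on $d$ and $\eta$, such that $\Lambda M/\kappa\le\sigma m$ for all $t$ under consideration; this is possible because $m\ge cM$.

\subsection{Proof of Proposition~\ref{prop:conc}}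

\emph{Comparison on $G$.} By (G0) and Lemma~\ref{lem:count},
\[
\tilde N_t-\Phi(X)=\sum_{i\text{ bad}}N_X(i)+\sum_{i\text{ good}}\big(N_X(i)-\kappa\big)_+ .
\]
The first sum is at most $\eta M$ by (G3) and (G2). The second is at most $\sum_{i\in J}N_X(i)$ with $J=\{i:N_X(i)>\kappa\}$. By (G1), $\kappa\,\#J\le\tilde N_t\le\Lambda M$, so $\#J\le\sigma m$, and (G2) bounds this sum by $\eta M$. Hence
\begin{equation}\label{eq:compare}
0\le\tilde N_t-\Phi(X)\le2\eta M\quad\text{on }G .
\end{equation}

\emph{Concentration of $\Phi$.} View $\Phi(X)$ as a function of the independent variables $Y_j=X\cap\Sigma_j$, $1\le j\le m$. The $i$th summand depends only on the $Y_j$ with $j\in I(i)$ and lies in $[0,\kappa]$ for every configuration. By \eqref{eq:overlap}, changing one $Y_j$ changes $\Phi$ by at most $b=C\ell^{d-1}\kappa$, which does not depend on $t$. Lemma~\ref{lem:mcd} and $m\le CM$ give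
\begin{equation}\label{eq:phi}
\mathbb{P}\{|\Phi(X)-\mathbb{E}\Phi(X)|\ge\eta M\}\le2\exp\Big(-\frac{2\eta^2M^2}{mb^2}\Big)\le2e^{-c_\eta M}.
\end{equation}

\emph{Comparison of the means.} We have $0\le\tilde N_t\le\#X$, where $\#X$ is Poisson with mean $t$ and second moment $t+t^2$, and $0\le\Phi\le\kappa m$. By \eqref{eq:compare}, the Cauchy--Schwarz inequality and Lemma~\ref{lem:good},
\[
|\mathbb{E}\tilde N_t-\mathbb{E}\Phi(X)|\le2\eta M+\big(\mathbb{E}(\#X+\kappa m)^2\big)^{1/2}\,\mathbb{P}(G^c)^{1/2}\le2\eta M+C_\eta\,t\,e^{-M/2}\le3\eta M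
\]
for large $t$.

On $G$ the triangle inequality gives $|\tilde N_t-\mathbb{E}\tilde N_t|\le2\eta M+|\Phi(X)-\mathbb{E}\Phi(X)|+3\eta M$. So the event in the proposition is contained in the union of $G^c$ and the event in \eqref{eq:phi}. Its probability is at most $4e^{-M}+2e^{-c_\eta M}$, which is at most $e^{-c'_\eta M}$ for any fixed $c'_\eta<\min(1,c_\eta)$ and large $t$. \qed

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof1}

We prove the upper bounds with a non-strict inequality, the form needed in Section~\ref{sec:proof2}.

\begin{proposition}\label{prop:both}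
For every $\varepsilon>0$ there is $c_\varepsilon>0$ such that for all large $t$, respectively $n$,
\[
\mathbb{P}\{|\tilde N_t-\mathbb{E}\tilde N_t|\ge\varepsilon\,\mathbb{E}\tilde N_t\}\le e^{-c_\varepsilon M_t},\qquad \mathbb{P}\{|N_n-\mathbb{E}N_n|\ge\varepsilon\,\mathbb{E}N_n\}\le e^{-c_\varepsilon M_n}.
\]
\end{proposition}

\begin{proof}
Let $\eta=\min(\varepsilon c_d/12,\frac12)$. By \eqref{eq:mean}, $\mathbb{E}\tilde N_t>\frac12c_dM_t$ for large $t$, so $\varepsilon\,\mathbb{E}\tilde N_t>6\eta M_t$, and the first bound follows from Proposition~\ref{prop:conc}.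

For the second we condition the Poisson model with $t=n$ on having exactly $n$ points; this costs only a polynomial factor. The trapezoidal rule underestimates the integral of the concave function $\log x$, so $\log n!-\frac12\log n\le\int_1^n\log x\,dx=n\log n-n+1$, that is,
\[
\mathbb{P}\{\#X_n=n\}=\frac{n^ne^{-n}}{n!}\ge\frac1{e\sqrt n}.
\]
Hence $\mathbb{P}\{N_n\in E\}=\mathbb{P}\{\tilde N_n\in E\mid\#X_n=n\}\le e\sqrt n\,\mathbb{P}\{\tilde N_n\in E\}$ for every set $E$ of integers. The two means differ, but by \eqref{eq:mean} only by $o(M_n)$. If $|N_n-\mathbb{E}N_n|\ge\varepsilon\mathbb{E}N_n$, then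
\[
|N_n-\mathbb{E}\tilde N_n|\ge\varepsilon\,\mathbb{E}N_n-|\mathbb{E}N_n-\mathbb{E}\tilde N_n|=(\varepsilon c_d+o(1))M_n\ge\tfrac\varepsilon2\,\mathbb{E}\tilde N_n
\]
for large $n$. By the first bound the probability is at most $e\sqrt n\,e^{-c_{\varepsilon/2}M_n}$, which is at most $e^{-c_{\varepsilon/2}M_n/2}$ for large $n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The upper bounds follow from Proposition~\ref{prop:both}. For the lower bounds we use the upper tail, which is available for every $\varepsilon>0$. Let $A=\max(1,(1+2\varepsilon)c_d)$ and $k=\lceil AM_n\rceil$. For large $n$ we have $M_n\le k\le2AM_n\le n$, and $k>(1+\varepsilon)\mathbb{E}N_n$ by \eqref{eq:mean}. Since $nk^{-1/\beta}=(M_n/k)^{1/\beta}\ge(2A)^{-1/\beta}$, Lemma~\ref{lem:lower} gives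
\[
\mathbb{P}\{N_n>(1+\varepsilon)\mathbb{E}N_n\}\ge\big(c\,(2A)^{-1/\beta}\big)^k\ge\big(c\,(2A)^{-1/\beta}\big)^{2AM_n}=e^{-C_\varepsilon n^\beta},
\]
the base being less than $1$. The same lines with $t$ in place of $n$ apply to $\tilde N_t$.

Thus $c_\varepsilon n^\beta\le-\log\mathbb{P}\{\cdot\}\le C_\varepsilon n^\beta$, and taking logarithms and dividing by $\log n$ shows that the quotient in \eqref{eq:known1} tends to $\beta$ for every $\varepsilon>0$; the same holds in \eqref{eq:known2}. So the left-hand sides are at least $\gamma$ for every $\varepsilon$ exactly when $\gamma\le\beta$.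
\end{proof}

\section{Proof of Theorem~\ref{thm:tails}}\label{sec:proof2}

We treat both models together, writing $t$ for $n$ or $t$, $N$ for $N_n$ or $\tilde N_t$, and $M=M_t$. Throughout, $t$ is large; in particular $M\ge k_0$ and $\frac12c_dM\le\mathbb{E}N\le2c_dM$. Far from the mean the tails follow from direct arguments with caps and strips; at distance of order $M$ from the mean the upper bounds come from Proposition~\ref{prop:both}.

\subsection{The upper tail}

Since $(C\,t\,k^{-1/\beta})^k=\exp\big(-\frac1\beta k\log\frac kM+k\log C\big)$, Lemmas~\ref{lem:upper} and~\ref{lem:lower} give (U$'$): there is $C_4$ with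
\begin{equation}\label{eq:Uprime}
\Big|\log\mathbb{P}\{N\ge k\}+\frac1\beta\,k\log\frac kM\Big|\le C_4k\qquad(k\ge M),
\end{equation}
where $k\le n$ in the binomial model.

\emph{Upper bound in {\rm(U)}.} Fix $A_0\ge2$ with $\log A_0\ge2\beta C_4$. If $k\ge A_0M$, then \eqref{eq:Uprime} gives $\log\mathbb{P}\{N\ge k\}\le-\frac1{2\beta}k\log\frac kM\le-\frac1{4\beta}k\log(2+\frac kM)$, since $2+y\le y^2$ for $y\ge2$. If $(1+\varepsilon)\mathbb{E}N\le k<A_0M$, Proposition~\ref{prop:both} gives $\mathbb{P}\{N\ge k\}\le e^{-c_\varepsilon M}$, and $k\log(2+\frac kM)\le A_0\log(2+A_0)\,M$.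

\emph{Lower bound in {\rm(U)}.} If $k\ge M$, then \eqref{eq:Uprime} gives $\log\mathbb{P}\{N\ge k\}\ge-(\frac1\beta+\frac{C_4}{\log2})\,k\log(2+\frac kM)$. If $(1+\varepsilon)\mathbb{E}N\le k<M$, put $k'=\lceil M\rceil\le2M$. By \eqref{eq:Uprime}, $\mathbb{P}\{N\ge k\}\ge\mathbb{P}\{N\ge k'\}\ge e^{-CM}$, and $M\le2k/c_d\le Ck\log(2+\frac kM)$.

\subsection{The lower tail: upper bound}

Few vertices force many empty caps. Let $k\ge1$ and $\varphi=ak^{-1/(d-1)}$ with $a=a(d)\in(0,1]$ so small that, by Lemma~\ref{lem:pack}(b), there are $2k$ points $y_1,\dots,y_{2k}$ that are $\varphi$-separated. The caps $K(y_j,\varphi/2)$ are disjoint, with normalized volume $p\ge ck^{-1/\beta}$. If $N\le k$, at least $k$ of them contain no vertex, hence no sample point by Lemma~\ref{lem:cap}(d). A given union of $k$ caps is empty with probability $e^{-tkp}$ in the Poisson model and $(1-kp)^n\le e^{-nkp}$ in the binomial model. As $kp\ge c_0k^{-2/(d-1)}$ for some $c_0=c_0(d)>0$,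
\[
\mathbb{P}\{N\le k\}\le\binom{2k}k\,e^{-tkp}\le4^k\exp\big(-c_0\,t\,k^{-2/(d-1)}\big).
\]
The factor $4^k$ is harmless when $k$ is a small multiple of $M$. Fix $\eta_0>0$ with $\eta_0^{1/\beta}\log4\le c_0/2$. If $k\le\eta_0M$, then $k=k^{1/\beta}k^{-2/(d-1)}\le\eta_0^{1/\beta}\,t\,k^{-2/(d-1)}$, and the bound is at most $\exp(-\frac{c_0}2tk^{-2/(d-1)})$. If $\eta_0M\le k\le(1-\varepsilon)\mathbb{E}N$, Proposition~\ref{prop:both} gives $\mathbb{P}\{N\le k\}\le e^{-c_\varepsilon M}$, and $tk^{-2/(d-1)}\le\eta_0^{-2/(d-1)}\,tM^{-2/(d-1)}=\eta_0^{-2/(d-1)}M$.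

\subsection{The lower tail: lower bound}

We place at most $k$ points evenly near the sphere and confine all other points to a ball inside their hull. Let $d+1\le k\le2c_dM$, which covers the range in (L), and note that $k\le n$ in the binomial model for large $n$. Let $\varphi=C_5k^{-1/(d-1)}$, with $C_5$ so large that for $\varphi\le\pi$ every maximal $\varphi$-separated set has at most $k$ points (Lemma~\ref{lem:pack}(b)).

\emph{Case $\varphi\le\frac12$.} Let $y_1,\dots,y_h$, $h\le k$, be a maximal $\varphi$-separated set. The caps $K_j=K(y_j,\varphi/4)$ are disjoint, with common normalized volume $p\ge c\varphi^{d+1}$. Let $B'=(1-2\varphi^2)B$. For $z\in K_j$ we have $|z|>\cos\frac\varphi4\ge1-\frac{\varphi^2}{32}$, so $K_j\cap B'=\emptyset$. Let $z_j\in K_j$ for each $j$. For $u\in S$ choose $j$ with $\rho(y_j,u)\le\varphi$; then $\rho(\hat z_j,u)\le\frac54\varphi<\frac\pi2$ and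
\[
\langle z_j,u\rangle=|z_j|\cos\rho(\hat z_j,u)\ge\cos\tfrac\varphi4\cos\tfrac{5\varphi}4\ge\cos^2\tfrac{5\varphi}4\ge1-\tfrac{25}{16}\varphi^2\ge1-2\varphi^2 .
\]
Comparing support functions, $B'\subset\operatorname{conv}\{z_1,\dots,z_h\}$. So if each $K_j$ contains exactly one sample point and all other sample points lie in $B'$, then $N\le h\le k$. The normalized volume of $B'$ is $(1-2\varphi^2)^d$. In the binomial model the event has probability
\[
\frac{n!}{(n-h)!}\,p^h(1-2\varphi^2)^{d(n-h)}\ge\Big(\frac{np}e\Big)^he^{-4dn\varphi^2},
\]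
by \eqref{eq:fact} and \eqref{eq:exp}, as $2\varphi^2\le\frac12$. In the Poisson model each $K_j$ contains one point with probability $tpe^{-tp}$, and the rest of $B\setminus B'$, of normalized volume $1-(1-2\varphi^2)^d-hp$, must be empty; the probability is
\[
(tp)^h\exp\big(-t\,[1-(1-2\varphi^2)^d]\big)\ge(tp)^he^{-2dt\varphi^2},
\]
by Bernoulli's inequality $1-(1-x)^d\le dx$. It remains to bound both factors by $\exp(-Ctk^{-2/(d-1)})$ from below. For the second, $t\varphi^2=C_5^2\,tk^{-2/(d-1)}$. For the first, $k\le2c_dM$ gives $tk^{-1/\beta}\ge(2c_d)^{-1/\beta}$. Hence $tp\ge c\,tk^{-1/\beta}\ge c$, so the first factor is at least $e^{-Ch}\ge e^{-Ck}$, and $k=k^{1/\beta}k^{-2/(d-1)}\le Ctk^{-2/(d-1)}$.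

\emph{Case $\varphi>\frac12$.} Then $k<(2C_5)^{d-1}$, so $tk^{-2/(d-1)}\ge ct$, and it suffices to show $\mathbb{P}\{N\le k\}\ge e^{-Ct}$. In the Poisson model $\mathbb{P}\{\tilde N_t\le k\}\ge\mathbb{P}\{X_t=\emptyset\}=e^{-t}$. In the binomial model let $a_1,\dots,a_{d+1}$ be the vertices of a regular simplex $T$ inscribed in $\frac12S$. The origin is interior to $T$, so $2sB\subset T$ for some $s=s(d)\in(0,\frac14]$, and the balls $a_j+sB$ lie in $B$. If $U_j\in a_j+sB$ for $j\le d+1$, the hull of these points has support function at least $h_T-s\ge s$, so it contains $sB$. If moreover $U_j\in sB$ for $j>d+1$, then $N_n\le d+1\le k$. Each of the $n$ conditions has probability $s^d$, so $\mathbb{P}\{N_n\le k\}\ge s^{dn}=e^{-Cn}$.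

This completes the proof of Theorem~\ref{thm:tails}. \qed

\begin{thebibliography}{9}

\bibitem{Br}
Bronshtein, \emph{$\varepsilon$-entropy of convex sets and functions}, Siberian Math. J. 17 (1976).

\bibitem{LD}
\emph{Large deviation probabilities for the number of vertices of random polytopes in the ball},
\texttt{https://lmrs.univ-rouen.fr/\allowbreak sites/\allowbreak lmrs.univ-rouen.fr/\allowbreak files/\allowbreak styles/\allowbreak vertcontr.pdf}

\end{thebibliography}
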